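\title{Testing for a subword of length $k$ has unbounded $k$-party communication complexity}

\begin{abstract}
In the number-on-the-forehead model, $k+1$ players can decide with $k+1$ bits whether a fixed word $a_1\cdots a_k$ occurs as a scattered subword of their input. We prove that for $k$ players and pairwise distinct letters $a_1,\dots,a_k$ the communication complexity of this task is unbounded, for every $k\ge 2$. Ramsey's theorem reduces the lower bound to a coloring statement about words, and this statement follows from the existence of two ultrafilters on the free monoid, one concentrated on words that contain the subword and one on words that avoid it, which become equal when any one letter is erased. We also determine the number of players needed for bounded complexity for every word in which each letter occurs in a single run, and we give a logarithmic upper bound.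
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{The model}
Let $\Sigma$ be a finite alphabet, $L\subseteq\Sigma^*$ a language, and $p\ge2$ a number of players. An \emph{input of length $n$} is a sequence of $n$ positions, each of which holds a letter of $\Sigma$ or the empty word $\epsilon$; the \emph{word} of the input is the concatenation of these entries. Before the input is revealed, the positions are partitioned among the players. The positions assigned to player $i$ are said to be \emph{owned} by $i$, or to be on the forehead of $i$, and player $i$ sees every position except these. The players write bits on a shared blackboard, following a deterministic protocol: the contents of the blackboard determine who writes next, when the protocol stops, and what it outputs, and the bit that a player writes depends only on the blackboard and on the entries that this player sees. (If one only asks that some player know the output, one more bit puts it on the blackboard.) The protocol must decide whether the word of the input belongs to $L$. The \emph{$p$-party complexity} $D_p(L)(n)$ is the minimum, over protocols, of the number of bits written in the worst case over inputs of length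 $n$, for the worst partition of the positions. We say that $L$ has \emph{bounded} $p$-party complexity if $D_p(L)(n)=O(1)$, and \emph{unbounded} $p$-party complexity otherwise.

\subsection*{The question}
A word $u=u_1\cdots u_k$ with $u_j\in\Sigma$ is a \emph{scattered subword}, or briefly a \emph{subword}, of $w$ if $w$ lies in
\[
L_u=\Sigma^*u_1\Sigma^*u_2\Sigma^*\cdots\Sigma^*u_k\Sigma^* .
\]
An occurrence of $u$ in an input uses $k$ positions, so it touches at most $k$ foreheads. With $k+1$ players, some player therefore sees the occurrence completely, and it suffices that each player write one bit, telling whether an occurrence is visible. With $k$ players this argument misses exactly the occurrences that have one letter on each forehead, which nobody sees. It is conjectured in \cite{column} that for every $k$ the language $L_u$ has unbounded $k$-party complexity, and this has been established by Pudl\'ak for $k\le5$.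

Some condition on the letters is needed. If $u=a^k$, the only question is whether $a$ occurs at least $k$ times. For each player $j$, another player can write the minimum of $k$ and the number of letters $a$ owned by $j$, and these numbers decide membership with $O(1)$ bits. Counting up to a threshold is cheap; what the players should be unable to do is to determine the relative order of letters spread over all foreheads. We therefore add the condition, which is not part of the statement in \cite{column}, that the letters be pairwise distinct, and we prove the conjecture in this form.

\subsection*{Covers}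
Our lower bounds apply to a combinatorial relaxation of protocols. Fix $n$ and a partition of the positions among $p$ players. A \emph{cylinder intersection} is a set of inputs $C=C_1\cap\dots\cap C_p$ such that membership in $C_i$ does not depend on the entries in the positions owned by player $i$. Let $\mathrm{cov}^1_p(L)(n)$ be the least number of cylinder intersections, each containing only inputs with word in $L$, that cover all inputs with word in $L$, for the worst partition. Define $\mathrm{cov}^0_p(L)(n)$ in the same way with the complement of $L$ in place of $L$.

A protocol that writes at most $D$ bits stops with one of at most $2^D$ blackboard contents. Fix such a final content $\lambda$, and let $C_i$ be the set of inputs on which player $i$, at each moment of $\lambda$ at which it is the turn of $i$, would write the bit recorded in $\lambda$. Membership in $C_i$ depends only on what player $i$ sees, and an input leads to $\lambda$ exactly when it lies in every $C_i$. All inputs leading to $\lambda$ receive the same correct output. Hence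
\begin{equation}\label{eq:cover}
\mathrm{cov}^\delta_p(L)(n)\le 2^{D_p(L)(n)}\qquad(\delta=0,1).
\end{equation}

\subsection*{Results}

\begin{theorem}\label{thm:main}
For $k\ge2$ and pairwise distinct letters $a_1,\dots,a_k\in\Sigma$, the language $L_{a_1\cdots a_k}$ has unbounded $k$-party complexity. Moreover, $\mathrm{cov}^1_k(L_{a_1\cdots a_k})(n)$ and $\mathrm{cov}^0_k(L_{a_1\cdots a_k})(n)$ both tend to infinity with $n$.
\end{theorem}

The proof applies to words with repeated letters as well. A \emph{run} of a word is a maximal factor that is a power of one letter.

\begin{theorem}\label{thm:general}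
Let $u=b_1^{n_1}\cdots b_m^{n_m}$, with $n_t\ge1$ and $b_t\ne b_{t+1}$, be a non-empty word with $m$ runs and $d$ distinct letters, and let $p\ge2$.
\begin{enumerate}
\item[(a)] If $p\le d$, then $\mathrm{cov}^1_p(L_u)$, $\mathrm{cov}^0_p(L_u)$ and $D_p(L_u)$ are unbounded.
\item[(b)] If $p\ge m+1$, then $D_p(L_u)(n)=O(1)$.
\item[(c)] If each letter of $u$ occurs in a single run, that is, $d=m$, then $L_u$ has bounded $p$-party complexity if and only if $p\ge m+1$. In particular, for $u=a_1\cdots a_k$ with distinct letters the complexity is bounded if and only if $p\ge k+1$.
\item[(d)] If $p\ge|u|-1$, then $D_p(L_u)(n)=O(\log n)$.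
\end{enumerate}
\end{theorem}

By (d), the complexity in Theorem~\ref{thm:main} tends to infinity but is $O(\log n)$. By (b), a word $u$ with two equal adjacent letters has $m+1\le|u|$, so $L_u$ has bounded $|u|$-party complexity, and the condition on the letters in Theorem~\ref{thm:main} cannot simply be dropped. We claim no general result for $d<p\le m$; the word $\mathtt{aba}$ with $p=3$ lies in this range.

Section~\ref{sec:stars} reduces the lower bound to a coloring statement about words (Proposition~\ref{prop:stars}). Section~\ref{sec:ultra} translates that statement into a system of equations between ultrafilters on the free monoid (Proposition~\ref{prop:key}), and Section~\ref{sec:equations}, the core of the paper, solves the system. Section~\ref{sec:upper} contains the protocols and completes the proof of Theorem~\ref{thm:general}. We write $[k]=\{1,\dots,k\}$.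

\section{From covers to colorings of words}\label{sec:stars}

We use one property of cylinder intersections.

\begin{lemma}\label{lem:closure}
Let $C$ be a cylinder intersection for a partition among $k$ players. Let $y,y^{(1)},\dots,y^{(k)}$ be inputs such that $y^{(i)}\in C$ and $y^{(i)}$ differs from $y$ only in positions owned by player $i$, for every $i$. Then $y\in C$.
\end{lemma}

\begin{proof}
Write $C=\bigcap_iC_i$. Since $y^{(i)}\in C_i$ and membership in $C_i$ ignores the positions of player $i$, we have $y\in C_i$ for every $i$.
\end{proof}

A cover is thus impossible as soon as we find inputs $y^{(1)},\dots,y^{(k)}$ in one of its sets and an input $y$ as in the lemma whose word is on the other side of $L_u$.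

\begin{example}[two players]\label{ex:two}
Let $u=\mathtt{ab}$ and $n=2N$. Group the positions into $N$ blocks of two, and let player $1$ own the first and player $2$ the second position of each block. Let $y_{s,t}$ have $\mathtt a$ in the first position of block $s$, $\mathtt b$ in the second position of block $t$, and $\epsilon$ elsewhere. Its word is $\mathtt{ab}$ if $s\le t$ and $\mathtt{ba}$ if $s>t$. For $s<t$, the input $y_{t,s}$ differs from $y_{s,s}$ only in positions of player $1$ and from $y_{t,t}$ only in positions of player $2$. A cylinder intersection containing $y_{s,s}$ and $y_{t,t}$ therefore contains $y_{t,s}$, whose word $\mathtt{ba}$ is not in $L_u$. Hence $\mathrm{cov}^1_2(L_u)(2N)\ge N$. For $s<t$, a cylinder intersection containing $y_{t+1,t}$ and $y_{s+1,s}$ contains $y_{s+1,t}$, whose word is $\mathtt{ab}$, so $\mathrm{cov}^0_2(L_u)(2N)\ge N-1$.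
\end{example}

In the example each player carries one kind of letter, so that hiding a forehead erases one letter of the alphabet from the word. We keep this design in general. For the rest of Sections \ref{sec:stars}--\ref{sec:equations}, fix a word $u$ with exactly $k\ge2$ distinct letters, and let $A=\{a_1,\dots,a_k\}$ be the set of these letters, \emph{listed in the order of their first occurrence in $u$}. In Theorem~\ref{thm:main}, $u=a_1\cdots a_k$. Put
\[
S=A^*,\qquad \Lambda_1=L_u\cap S,\qquad \Lambda_0=S\setminus\Lambda_1 .
\]
For $I\subseteq[k]$ let $e_I\colon S\to S$ be the homomorphism that erases all letters $a_i$ with $i\in I$. We write $e_i=e_{\{i\}}$ and $e_{ij}=e_{\{i,j\}}$. Then $e_Ie_J=e_{I\cup J}$.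

\begin{definition}
Let $\delta\in\{0,1\}$. A \emph{$\delta$-star} consists of a \emph{center} $w\in\Lambda_{1-\delta}$ and \emph{leaves} $w^{(1)},\dots,w^{(k)}\in\Lambda_\delta$ such that $e_i(w^{(i)})=e_i(w)$ for all $i\in[k]$. Given a coloring of $\Lambda_\delta$, the star is \emph{monochromatic} if its leaves all have the same color.
\end{definition}

Example~\ref{ex:two} rests on the $1$-star with center $\mathtt{ba}$ and both leaves equal to $\mathtt{ab}$, and on the $0$-star obtained by exchanging the two words. These stars are monochromatic under every coloring. For $k\ge3$ the leaves of a star can never all be equal, because a word $w\in S$ is then determined by $e_1(w),\dots,e_k(w)$: for letters $a,a'\in A$ there is an $i$ with $a_i\notin\{a,a'\}$, and $e_i(w)$ shows how the occurrences of $a$ and $a'$ in $w$ are interleaved, so leaves all equal to $w'$ would force $w'=w$. For $u=\mathtt{abc}$, a $1$-star is given by the center $\mathtt{bacb}$ and the leaves $\mathtt{abcb},\mathtt{abcb},\mathtt{babc}$; coloring words by their first letter separates its leaves. No single star serves all colorings, but every coloring is served by some star.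

\begin{proposition}\label{prop:stars}
Let $\delta\in\{0,1\}$. Every coloring of $\Lambda_\delta$ with finitely many colors has a monochromatic $\delta$-star.
\end{proposition}

We prove this in Sections \ref{sec:ultra} and \ref{sec:equations} and derive the lower bound from it now. Inputs have finite length, so we first need a finite form.

\begin{lemma}\label{lem:finite}
For $\delta\in\{0,1\}$ and $q\ge1$ there is an $M$ such that every coloring of $\Lambda_\delta\cap A^{\le M}$ with $q$ colors has a monochromatic $\delta$-star whose center and leaves have length at most $M$.
\end{lemma}

\begin{proof}
Call a coloring $\Lambda_\delta\cap A^{\le M}\to[q]$ \emph{bad at level $M$} if it has no such star. There are finitely many colorings at each level, and the restriction of a bad coloring at level $M+1$ is bad at level $M$. If bad colorings existed at all levels, K\"onig's lemma would give a sequence of bad colorings, one for each level, each extending the previous one. Their union is a coloring of $\Lambda_\delta$. It has a monochromatic star by Proposition~\ref{prop:stars}, all words of the star have length at most some $M$, and so the coloring at level $M$ is not bad, a contradiction.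
\end{proof}

A cover colors inputs, and an input records the places of its letters as well as its word. To obtain a coloring of words we pass to a set of places on which only the order matters. The tool is Ramsey's theorem: for all $\ell,r,h$ there is an $N$ such that, for every coloring of the $\ell$-element subsets of an $N$-element set with $r$ colors, some $h$-element subset has all its $\ell$-element subsets of one color.

\begin{proposition}\label{prop:lower}
For $\delta\in\{0,1\}$, $\mathrm{cov}^\delta_k(L_u)(n)\to\infty$ as $n\to\infty$.
\end{proposition}

\begin{proof}
Fix $q\ge1$, let $M$ be as in Lemma~\ref{lem:finite}, and put $h=(M+1)^2$. We show that $\mathrm{cov}^\delta_k(L_u)(n)>q$ for all $n\ge kN$, where $N$ is chosen below and depends only on $u$, $\delta$ and $q$.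

\emph{The inputs.} Group the first $kN$ positions into $N$ consecutive blocks of $k$ positions, and let player $i$ own the $i$-th position of each block. The remaining positions are assigned arbitrarily and hold $\epsilon$ in all inputs that we use. For a word $w=w_1\cdots w_\ell\in A^\ell$ and a set $G=\{g_1<\dots<g_\ell\}\subseteq[N]$, let $\mathrm{In}(w,G)$ be the input in which, for each $j$, the letter $w_j$ stands in block $g_j$, in the position of the player $i$ with $w_j=a_i$, and all other positions hold $\epsilon$. Its word is $w$.

Suppose that the inputs with word in $L_u$ (if $\delta=1$), or with word not in $L_u$ (if $\delta=0$), are covered by cylinder intersections $C^1,\dots,C^q$ that contain only such inputs. Assign to each such input the index of one set $C^\nu$ containing it.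

\emph{Forgetting the places.} For $0\le\ell\le M$, color each $\ell$-element set $G\subseteq[N]$ by the function that sends $w\in\Lambda_\delta\cap A^\ell$ to the index of $\mathrm{In}(w,G)$. There are $r_\ell=q^{|\Lambda_\delta\cap A^\ell|}$ such functions. Put $N_{M+1}=h$, let $N_\ell$ be a number given by Ramsey's theorem for the parameters $\ell,r_\ell,N_{\ell+1}$, and take $N=N_0$. Applying the theorem for $\ell=0,1,\dots,M$, each time inside the set obtained before, we reach $H=\{\eta_1<\dots<\eta_h\}\subseteq[N]$ whose $\ell$-element subsets have one color for each $\ell\le M$. So for $w\in\Lambda_\delta\cap A^{\le M}$ and $G\subseteq H$ with $|G|=|w|$, the index of $\mathrm{In}(w,G)$ depends only on $w$. Call it $\chi(w)$.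

\emph{Placing a star.} By Lemma~\ref{lem:finite} there is a $\delta$-star $w,w^{(1)},\dots,w^{(k)}$ of words of length at most $M$ whose leaves have the same value $\nu$ under $\chi$. Let $w=w_1\cdots w_\ell$ and $y=\mathrm{In}(w,G)$ with $G=\{\eta_{j(M+1)}:1\le j\le\ell\}$. The set $H$ has $M$ elements below $\eta_{M+1}$, it has $M$ elements strictly between any two consecutive elements of $G$, and it has at least $h-M(M+1)=M+1$ elements above every element of $G$.

Fix $i$. The letters of $w^{(i)}$ other than $a_i$ form the word $e_i(w^{(i)})=e_i(w)$. Place them in the blocks that the corresponding letters of $w$ occupy in $y$. Before the first of these blocks, between two consecutive ones, and after the last one there are at least $M$ further elements of $H$; if there are no such blocks, all of $H$ is available. The word $w^{(i)}$ has at most $M$ letters $a_i$, so they can be placed in distinct further blocks from $H$ in the order prescribed by $w^{(i)}$. This yields $y^{(i)}=\mathrm{In}(w^{(i)},G_i)$ with $G_i\subseteq H$. The inputs $y$ and $y^{(i)}$ carry the same letters other than $a_i$ in the same positions, and the letters $a_i$ stand in positions of player $i$, so $y^{(i)}$ differs from $y$ only in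 positions of player $i$. Moreover $y^{(i)}\in C^\nu$, because its index is $\chi(w^{(i)})=\nu$. Lemma~\ref{lem:closure} gives $y\in C^\nu$. But the word of $y$ is $w\in\Lambda_{1-\delta}$, which contradicts the choice of $C^\nu$.
\end{proof}

For $u=a_1\cdots a_k$, Proposition~\ref{prop:lower} and \eqref{eq:cover} give Theorem~\ref{thm:main}. The empty entries allowed by the model are what lets us insert and delete letters $a_i$ without moving the other letters. Because $M$ comes from a compactness argument, the proof yields no explicit rate of growth.

\section{Ultrafilters on the free monoid}\label{sec:ultra}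

For $k=2$, Proposition~\ref{prop:stars} holds for $u=\mathtt{ab}$ because there are words $U\in\Lambda_1$ and $V\in\Lambda_0$ with $e_i(U)=e_i(V)$ for all $i$. For $k\ge3$ no such words exist, but such a pair does exist in a compact semigroup containing $S$, whose points are ultrafilters. An ultrafilter selects one class from every finite coloring, which is why such a pair produces monochromatic stars. We recall what is needed; the reference is \cite[Ch.~2 and 4]{HS}.

An \emph{ultrafilter} on a set $T$ is a family $P$ of subsets of $T$ that contains $T$ but not $\emptyset$, is closed under supersets and finite intersections, and contains $X$ or $T\setminus X$ for every $X\subseteq T$. If a member of $P$ is a union of finitely many sets, then one of them is a member of $P$. It helps to read $X\in P$ as ``$P$-most elements lie in $X$''. The set $\beta T$ of ultrafilters on $T$ carries the topology with basic open sets $\{P:X\in P\}$, $X\subseteq T$. These sets are also closed, since the complement of $\{P:X\in P\}$ is $\{P:T\setminus X\in P\}$. An element $t\in T$ is identified with the principal ultrafilter $\{X:t\in X\}$.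

If $T$ is a semigroup, define a product on $\beta T$ by
\[
X\in PQ\iff\{s:\{t:st\in X\}\in Q\}\in P ,
\]
that is, $X\in PQ$ if for $P$-most $s$ and then $Q$-most $t$ we have $st\in X$. On principal ultrafilters this is the product of $T$, and a neutral element of $T$ is neutral in $\beta T$. We use the following facts.
\begin{enumerate}
\item[(F1)] $\beta T$ is a compact Hausdorff space, the product is associative, and for fixed $Q$ the map $P\mapsto PQ$ is continuous. One says that $\beta T$ is a compact \emph{right topological} semigroup.
\item[(F2)] A homomorphism $f\colon T\to T'$ extends to a continuous homomorphism $f\colon\beta T\to\beta T'$, given by $f(P)=\{Y:f^{-1}(Y)\in P\}$. The extension of a composition is the composition of the extensions. If $X\in P$, then $f(X)\in f(P)$, since $f^{-1}(f(X))\supseteq X$.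
\item[(F3)] (Ellis--Numakura) Every non-empty compact Hausdorff right topological semigroup contains an idempotent.
\item[(F4)] If $X\in P$ and $Y\in Q$, then $XY\in PQ$, since $\{t:st\in XY\}\supseteq Y$ for every $s\in X$.
\item[(F5)] If $f,f'$ agree on a set $X\in P$, then $f(P)=f'(P)$, since $f^{-1}(Y)\cap X=f'^{-1}(Y)\cap X$ for all $Y$.
\end{enumerate}

Now let $T=S=A^*$. By (F2) the maps $e_I$ act on $\beta S$ and still satisfy $e_Ie_J=e_{I\cup J}$. Let $S_i=(A\setminus\{a_i\})^*$ be the set of words without $a_i$, and let $\beta S_i$ denote the closed set $\{P\in\beta S:S_i\in P\}$. Then $e_i(\beta S)\subseteq\beta S_i$, because $e_i^{-1}(S_i)=S$. Since $e_i$ is the identity on $S_i$, (F5) gives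
\begin{equation}\label{eq:fix}
e_i(P)=P\quad\text{and}\quad e_I(P)=e_{I\cup\{i\}}(P)\qquad(P\in\beta S_i,\ I\subseteq[k]).
\end{equation}

We look for $U,V\in\beta S$ with $\Lambda_1\in U$, $\Lambda_0\in V$ and $e_i(U)=e_i(V)$ for all $i$. To guarantee $\Lambda_1\in U$ it is enough that $u$ be a factor of $U$. To guarantee $\Lambda_0\in V$ we need a supply of words avoiding $u$ that is described by products, so that (F4) applies. The next lemma provides it. This is where the order of first occurrence is used, and where it matters that $u$ has as many distinct letters as there are players.

\begin{lemma}\label{lem:avoid}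
$S_1S_2\cdots S_k\subseteq\Lambda_0$.
\end{lemma}

\begin{proof}
The first occurrences of the letters show that $a_1\cdots a_k$ is a subword of $u$, so it suffices to show that $a_1\cdots a_k$ is not a subword of $y_1\cdots y_k$ with $y_i\in S_i$. Suppose it is, and let $a_i$ be taken from the factor $y_{t_i}$, so that $t_1\le\dots\le t_k\le k$ and $t_i\ne i$. Then $t_1\ge2$, and $t_i\ge i+1$ implies $t_{i+1}\ge i+1$, hence $t_{i+1}\ge i+2$. This gives $t_k\ge k+1$, a contradiction.
\end{proof}

So we take $V=P_1\cdots P_k$ with $P_i\in\beta S_i$, and we try $U=VuV$.

\begin{proposition}\label{prop:key}
For every $x\in S$ there are $P_i\in\beta S_i$ $(1\le i\le k)$ such that $V=P_1P_2\cdots P_k$ and $U=VxV$ satisfy $e_i(U)=e_i(V)$ for all $i\in[k]$.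
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:stars} from Proposition~\ref{prop:key}]
Take $x=u$, and put $U_1=U$ and $U_0=V$. By (F4), $S_1\cdots S_k\in V$ and $SuS\in U$. Hence $\Lambda_0\in U_0$ by Lemma~\ref{lem:avoid}, and $\Lambda_1\in U_1$. Given a finite coloring of $\Lambda_\delta$, some color class $K\subseteq\Lambda_\delta$ belongs to $U_\delta$. By (F2), $e_i(K)\in e_i(U_\delta)=e_i(U_{1-\delta})$, which means $e_i^{-1}(e_i(K))\in U_{1-\delta}$. The set
\[
\Lambda_{1-\delta}\cap\bigcap_{i=1}^ke_i^{-1}(e_i(K))
\]
is a finite intersection of members of $U_{1-\delta}$ and so is non-empty. Take $w$ in it, and for each $i$ choose $w^{(i)}\in K$ with $e_i(w^{(i)})=e_i(w)$.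
\end{proof}

\section{Solving the equations}\label{sec:equations}

We prove Proposition~\ref{prop:key}. Fix $x\in S$. A \emph{tuple} is an element $P=(P_1,\dots,P_k)$ of $\prod_i\beta S_i$.

\subsection*{Cyclic products}
For a tuple $P$ and $i\in[k]$ put
\[
W_i(P)=P_{i+1}\cdots P_k\,x\,P_1\cdots P_{i-1},
\]
the product of the cyclic sequence $(x,P_1,\dots,P_k)$ read from just after $P_i$ to just before $P_i$. It does not involve $P_i$. The shape $U=VxV$ is convenient because for each $i$
\begin{equation}\label{eq:shape}
U=P_1\cdots P_{i-1}\,\bigl(P_iW_i(P)P_i\bigr)\,P_{i+1}\cdots P_k ,
\end{equation}
so $U$ arises from $V$ by substituting $P_iW_i(P)P_i$ for $P_i$. It therefore suffices to achieve $e_i(P_iW_i(P)P_i)=e_i(P_i)$ for all $i$.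

Each of these equations alone is solved by (F3): with the other entries fixed, it says that $P_i$ is an idempotent for the operation $Z*Z'=e_i(ZW_i(P)Z')$ on $\beta S_i$. The difficulty is that the equations interact. Suppose the equation for $i=1$ holds and we change $P_2$ to solve the equation for $i=2$. The first equation involves $e_1(P_2)$, and it survives if we change $P_2$ only within the set of $Z\in\beta S_2$ with $e_1(Z)=e_1(P_2)$. To apply (F3) there, this set must be closed under $*$. For $Z,Z'$ in the set, \eqref{eq:fix} gives $e_1(Z*Z')=e_{12}(P_2W_2(P)P_2)$ and $e_1(P_2)=e_{12}(P_2)$, so we need the same equation with two letters erased. This leads to the following conditions, one for each non-empty $I\subseteq[k]$: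
\[
C(I):\qquad e_I\bigl(P_iW_i(P)P_i\bigr)=e_I(P_i)\quad\text{for all }i\in I .
\]
We shall satisfy all of them, beginning with the largest sets $I$. The condition $C([k])$ always holds, since $e_{[k]}$ sends everything to $\epsilon$.

\subsection*{Three letters}
Let $A=\{\mathtt a,\mathtt b,\mathtt c\}$ with $a_1=\mathtt a$, $a_2=\mathtt b$, $a_3=\mathtt c$. For a letter $a\in A$ let $x_a$ be the word obtained from $x$ by erasing the two other letters. The ultrafilters containing $\{a\}^*$ form a non-empty closed set, which is closed under the associative operation $(Z,Z')\mapsto Zx_aZ'$ by (F4), and this operation is continuous in $Z$ by (F1). By (F3) there is an ultrafilter $E_a$ containing $\{a\}^*$ with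
\[
E_a\,x_a\,E_a=E_a .
\]
If $x_a\neq\epsilon$, no word satisfies this equation, by length. By (F5), $e_I(E_a)$ is $\epsilon$ if $e_I$ erases $a$ and is $E_a$ otherwise. Put
\[
P_1=E_{\mathtt b}\,E_{\mathtt c},\qquad P_2=E_{\mathtt a}\,x_{\mathtt c}E_{\mathtt c},\qquad P_3=x_{\mathtt a}E_{\mathtt a}\,x_{\mathtt b}E_{\mathtt b};
\]
by (F4) this is a tuple. The images of the cyclic sequence $(x,P_1,P_2,P_3)$ under $e_{12}$, $e_{13}$ and $e_{23}$ are
\[
(x_{\mathtt c},\,E_{\mathtt c},\,x_{\mathtt c}E_{\mathtt c},\,\epsilon),\qquad
(x_{\mathtt b},\,E_{\mathtt b},\,\epsilon,\,x_{\mathtt b}E_{\mathtt b}),\qquad
(x_{\mathtt a},\,\epsilon,\,E_{\mathtt a},\,x_{\mathtt a}E_{\mathtt a}).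
\]
After deleting $\epsilon$, each has the form $(\xi,E,\xi E)$ with $E\xi E=E$, and the two equations of the corresponding condition $C(I)$ read $E\cdot\xi E\cdot\xi\cdot E=E$ and $\xi E\cdot\xi\cdot E\cdot\xi E=\xi E$. Both follow from $E\xi E=E$. So $C(I)$ holds whenever $|I|\ge2$.

Now let $\mathcal T_1$ be the closed set of all $Z\in\beta S_1$ with $e_{12}(Z)=E_{\mathtt c}$ and $e_{13}(Z)=E_{\mathtt b}$; it contains $P_1$. For $Z,Z'\in\mathcal T_1$ and $Z*Z'=e_1(ZP_2P_3xZ')$ we compute
\[
e_{12}(Z*Z')=E_{\mathtt c}\cdot x_{\mathtt c}E_{\mathtt c}\cdot x_{\mathtt c}\cdot E_{\mathtt c}=E_{\mathtt c},\qquad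
e_{13}(Z*Z')=E_{\mathtt b}\cdot x_{\mathtt b}E_{\mathtt b}\cdot x_{\mathtt b}\cdot E_{\mathtt b}=E_{\mathtt b}.
\]
So $\mathcal T_1$ is closed under $*$, and replacing $P_1$ by an idempotent of $(\mathcal T_1,*)$ makes $C(\{1\})$ true. The same construction applies to $P_2$ and $P_3$, using the other equations of the conditions $C(I)$ with $|I|=2$. The three replacements do not interfere: $C(\{i\})$ depends on $P_j$, $j\ne i$, only through $e_i(P_j)=e_{ij}(P_j)$, which is never changed. This proves Proposition~\ref{prop:key} for $k=3$.

The example shows the two mechanisms of the general proof. Projections that have been settled are frozen, and the search continues in the closed sets that they define. Within one condition $C(I)$ with $|I|\ge2$, freezing does not separate the equations, since all unknowns $e_I(P_i)$, $i\in I$, occur in each of them. There we used (F3) for one unknown, to find $E$, and obtained the other, $\xi E$, by a formula. The next lemma is the general formula.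

\subsection*{One solved equation solves the others}
Let $T$ be a monoid and $g=(g_0,\dots,g_k)\in T^{k+1}$, regarded as a cyclic sequence. Put $w_i(g)=g_{i+1}\cdots g_kg_0\cdots g_{i-1}$, and call the index $i$ \emph{stable} for $g$ if $g_iw_i(g)g_i=g_i$. Since $e_I$ is a homomorphism, $C(I)$ says that every $i\in I$ is stable for $(e_I(x),e_I(P_1),\dots,e_I(P_k))$.

\begin{lemma}\label{lem:cyclic}
Let $i$ be stable for $g$, let $j\ne i$, and let $g'$ be obtained from $g$ by replacing $g_j$ by $g_jw_j(g)g_j$. Then $j$ is stable for $g'$, and every index $l\neq j$ that is stable for $g$ is stable for $g'$.
\end{lemma}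

\begin{proof}
Put $y=g_i$ and $z=g_j$. Let $\sigma$ be the product of the entries strictly between $g_i$ and $g_j$, and $\tau$ the product of the entries strictly between $g_j$ and $g_i$, both read in the cyclic order. The cycle reads $y,\sigma,z,\tau$, so $w_i(g)=\sigma z\tau$ and $w_j(g)=\tau y\sigma$. The hypothesis is $y\sigma z\tau y=y$, and the new entry is $z'=z\tau y\sigma z$. Hence
\begin{equation}\label{eq:absorb}
z'\tau y=z\tau\,(y\sigma z\tau y)=z\tau y,\qquad y\sigma z'=(y\sigma z\tau y)\,\sigma z=y\sigma z .
\end{equation}
In words, the change from $z$ to $z'$ is invisible in a product of consecutive entries that runs from $g_j$ to $g_i$ or from $g_i$ to $g_j$.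

The index $j$ is stable for $g'$, because
\[
z'\tau y\sigma z'=(z'\tau y)\,\sigma z'=z\tau\,(y\sigma z')=z\tau y\sigma z=z'.
\]
The index $i$ is stable for $g'$, because $(y\sigma z')\tau y=y\sigma z\tau y=y$. Let $l\notin\{i,j\}$ be stable for $g$. If $g_l$ lies on the arc from $g_i$ to $g_j$, write $\sigma=\sigma_1g_l\sigma_2$ accordingly; then $w_l(g)=\sigma_2\,(z\tau y)\,\sigma_1$ and $w_l(g')=\sigma_2\,(z'\tau y)\,\sigma_1$. If $g_l$ lies on the arc from $g_j$ to $g_i$, write $\tau=\tau_1g_l\tau_2$; then $w_l(g)=\tau_2\,(y\sigma z)\,\tau_1$ and $w_l(g')=\tau_2\,(y\sigma z')\,\tau_1$. In both cases \eqref{eq:absorb} gives $w_l(g')=w_l(g)$, and $g'_l=g_l$, so $l$ is stable for $g'$.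
\end{proof}

For $g=(\xi,E,\epsilon)$ with $E\xi E=E$, $i=1$ and $j=2$, the lemma produces the sequence $(\xi,E,\xi E)$ of the example. The stable index $i$ is indispensable: in a free monoid, $j$ is stable only if $g_j$ and $w_j(g)$ are both empty.

\subsection*{Adding one condition}
A family $\mathcal I$ of subsets of $[k]$ is \emph{upward closed} if $I\in\mathcal I$ and $I\subseteq J\subseteq[k]$ imply $J\in\mathcal I$.

\begin{lemma}\label{lem:step}
Let $\mathcal I$ be an upward closed family of non-empty subsets of $[k]$, possibly empty, let $P$ be a tuple satisfying $C(I)$ for all $I\in\mathcal I$, and let $I_0\subseteq[k]$ be non-empty. Then some tuple satisfies $C(I)$ for all $I\in\mathcal I\cup\{I_0\}$.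
\end{lemma}

\begin{proof}
Freeze the projections that $\mathcal I$ controls: for $i\in[k]$ let
\[
\mathcal T_i=\{Z\in\beta S_i:\ e_I(Z)=e_I(P_i)\text{ for all }I\in\mathcal I\}.
\]
This set contains $P_i$, and it is closed because $\beta S_i$ is closed, the maps $e_I$ are continuous, and $\beta S$ is Hausdorff. Put $\mathcal T=\prod_i\mathcal T_i$.

\emph{(i) Every $R\in\mathcal T$ satisfies $C(I)$ for all $I\in\mathcal I$.} Both sides of each equation of $C(I)$ are products of $e_I(x)$ and the elements $e_I(R_j)=e_I(P_j)$.

\emph{(ii) If $R\in\mathcal T$ and $Z'\in\mathcal T_i$, then $e_i(R_iW_i(R)Z')\in\mathcal T_i$.} This element lies in $\beta S_i$. Let $I\in\mathcal I$ and $J=I\cup\{i\}$. Then $J\in\mathcal I$; this is the only use of upward closure. We have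
\[
e_I\bigl(e_i(R_iW_i(R)Z')\bigr)=e_J\bigl(R_iW_i(R)Z'\bigr)=e_J\bigl(P_iW_i(P)P_i\bigr)=e_J(P_i)=e_I(P_i).
\]
The second equality holds because $J\in\mathcal I$, $R\in\mathcal T$ and $Z'\in\mathcal T_i$, the third is $C(J)$ for $P$ with $i\in J$, and the last is \eqref{eq:fix}.

By (i) it suffices to find $R\in\mathcal T$ satisfying $C(I_0)$. For a tuple $R$ let $\overline R=(e_{I_0}(x),e_{I_0}(R_1),\dots,e_{I_0}(R_k))$, a cyclic sequence in the monoid $\beta S$. We must make every index in $I_0$ stable for $\overline R$.

\emph{The first index.} Choose $i\in I_0$ and put $Y=e_i(W_i(P))$. For $Z,Z'\in\mathcal T_i$ define $Z*Z'=ZYZ'$. By \eqref{eq:fix}, $Z*Z'=e_i(ZW_i(P)Z')$. Apply (ii) to the tuple obtained from $P$ by replacing $P_i$ by $Z$, which lies in $\mathcal T$ and has the same $W_i$; it shows $Z*Z'\in\mathcal T_i$. The operation $*$ is associative, and $Z\mapsto Z(YZ')$ is continuous by (F1). So $(\mathcal T_i,*)$ is a non-empty compact Hausdorff right topological semigroup, and (F3) gives $Z\in\mathcal T_i$ with $ZYZ=Z$. Let $R\in\mathcal T$ be obtained from $P$ by replacing $P_i$ by $Z$. Since $i\in I_0$ we have $e_{I_0}e_i=e_{I_0}$, so $e_{I_0}(Y)=e_{I_0}(W_i(R))=w_i(\overline R)$. Applying $e_{I_0}$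 to $ZYZ=Z$ shows that $i$ is stable for $\overline R$.

\emph{The other indices.} Treat the indices $j\in I_0\setminus\{i\}$ one after the other. Let $R\in\mathcal T$ be the current tuple, for which $i$ and all indices treated so far are stable for $\overline R$. Let $R'$ be obtained from $R$ by replacing $R_j$ by $R'_j=e_j(R_jW_j(R)R_j)$. By (ii), $R'\in\mathcal T$. Since $j\in I_0$ we have $e_{I_0}e_j=e_{I_0}$, so
\[
e_{I_0}(R_j')=e_{I_0}(R_j)\,w_j(\overline R)\,e_{I_0}(R_j).
\]
Thus $\overline{R'}$ arises from $\overline R$ by the replacement of Lemma~\ref{lem:cyclic}, and $j$, $i$ and all indices treated earlier are stable for $\overline{R'}$. After the last index, the tuple lies in $\mathcal T$ and satisfies $C(I_0)$.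
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
List the non-empty subsets of $[k]$ in order of non-increasing size. Every initial segment of the list is upward closed, since a proper superset of a set is larger and so comes earlier. Start with $\mathcal I=\emptyset$ and the tuple $(\epsilon,\dots,\epsilon)$, and apply Lemma~\ref{lem:step} once for each set in the list. The final tuple $P$ satisfies $C(I)$ for all non-empty $I$. Applying $e_i$ to \eqref{eq:shape} and using $C(\{i\})$ gives $e_i(U)=e_i(V)$.
\end{proof}

Propositions \ref{prop:key}, \ref{prop:stars} and \ref{prop:lower} are now proved, and with them Theorem~\ref{thm:main}.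

\section{General words: proof of Theorem~\ref{thm:general}}\label{sec:upper}

\subsection*{Part (a): few players}
Here $2\le p\le d$. For $p=d$ the claim is Proposition~\ref{prop:lower} with $k=d$, together with \eqref{eq:cover}. Let $p<d$. Given a partition among $d$ players, form a partition among $p$ players by giving the positions of players $p,p+1,\dots,d$ to player $p$. A cylinder intersection $C_1\cap\dots\cap C_p$ for the merged partition is also one for the original partition: $C_p$ ignores all merged positions, in particular those of the original player $p$, and for the players $p+1,\dots,d$ we take the set of all inputs. So a cover for the merged partition is a cover for the original one, and $\mathrm{cov}^\delta_d(L_u)(n)\le\mathrm{cov}^\delta_p(L_u)(n)$. The left side is unbounded, and \eqref{eq:cover} finishes the proof.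

\subsection*{Part (b): more players than runs}
For $m=1$ we counted the letter on each forehead up to a threshold and added the counts. For several runs, the letters $b_t$ that count for run $t$ are those with the earlier runs to their left and the later runs to their right, and possibly no player sees enough to recognize them. We therefore reduce the question, one run at a time, to questions in which each run is confined to a single forehead.

Fix a partition and an input. A \emph{pattern} specifies, for each $t\in[m]$, that run $t$ is either \emph{free}, or \emph{restricted} with parameters $(j_t,l_t)\in[n_t]\times[p]$. A \emph{realization} of run $t$ is a set of $n_t$ positions holding $b_t$ if the run is free, and a set of $j_t$ positions holding $b_t$ and owned by player $l_t$ if it is restricted. A sequence of consecutive runs of the pattern \emph{occurs} in a set of positions if the runs have realizations inside this set, each lying entirely to the left of the next; the pattern occurs if runs $1,\dots,m$ occur in the whole input. The word of the input is in $L_u$ exactly when the pattern with all runs free occurs.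

Let $\pi$ be a pattern whose run $t$ is free, and let $\pi_{j,l}$ be obtained from $\pi$ by restricting run $t$ with parameters $(j,l)$. Let $\mathcal M$ be the set of positions holding $b_t$ such that runs $1,\dots,t-1$ of $\pi$ occur strictly to the left of the position and runs $t+1,\dots,m$ occur strictly to its right. Let $\mathcal M_l$ be the set of elements of $\mathcal M$ owned by $l$. Then
\[
\pi\text{ occurs}\iff|\mathcal M|\ge n_t,\qquad\qquad \pi_{j,l}\text{ occurs}\iff|\mathcal M_l|\ge j .
\]
Indeed, in an occurrence the positions realizing run $t$ lie in $\mathcal M$, and for $\pi_{j,l}$ in $\mathcal M_l$. Conversely, take $n_t$ elements of $\mathcal M$, or $j$ elements of $\mathcal M_l$, as a realization of run $t$, and combine it with an occurrence of the earlier runs to the left of the first chosen element and an occurrence of the later runs to the right of the last one. Next,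
\[
|\mathcal M|\ge n_t\iff\sum_{l=1}^p\min(n_t,|\mathcal M_l|)\ge n_t ,
\]
because both sides hold if some $|\mathcal M_l|\ge n_t$, and otherwise the sum equals $|\mathcal M|$. Finally, $\min(n_t,|\mathcal M_l|)$ is the number of $j\in[n_t]$ such that $\pi_{j,l}$ occurs. So $\pi$ occurs if and only if at least $n_t$ of the $pn_t$ patterns $\pi_{j,l}$ occur.

Applying this for $t=1,\dots,m$ in turn, we see that membership in $L_u$ is a fixed function of the truth values of the $\prod_t(pn_t)$ statements ``$\rho$ occurs'', where $\rho$ ranges over the patterns with all runs restricted. Whether such a $\rho$ occurs depends only on the positions owned by $l_1,\dots,l_m$. As $p\ge m+1$, some player is not among these, sees all relevant positions, and writes the truth value. The protocol uses $\prod_t(pn_t)$ bits, independently of $n$.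

\subsection*{Part (c): the dichotomy}
Let $d=m$. If $p\ge m+1$, the complexity is bounded by (b). If $p\le m=d$, it is unbounded by (a). (For $d=m=1$ only the first case arises, as $p\ge2$.) For $u=a_1\cdots a_k$ with distinct letters, $d=m=k$.

\subsection*{Part (d): a logarithmic protocol}
If $|u|=1$, then $m=1$ and (b) applies. Let $|u|=k\ge2$, with first letter $a$ and last letter $a'$. The idea is to pay for the locations of the two outer letters, after which only $k-2$ letters remain to be seen. For each player $j$, another player writes the leftmost position owned by $j$ that holds $a$ and the rightmost position owned by $j$ that holds $a'$, or that there is none. This costs at most $2p\lceil\log_2(n+1)\rceil$ bits. The blackboard now determines the leftmost position $s$ of the input holding $a$ and the rightmost position $t$ holding $a'$, if they exist.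

The word of the input is in $L_u$ if and only if $s$ and $t$ exist, $s<t$, and the middle $k-2$ letters of $u$ occur in order strictly between $s$ and $t$. The condition is sufficient, and it is necessary because an occurrence of $u$ at positions $i_1<\dots<i_k$ has $s\le i_1$ and $i_k\le t$. An occurrence of the middle letters touches at most $k-2<p$ foreheads, so some player sees it completely. Each player writes one bit, telling whether such an occurrence is visible strictly between $s$ and $t$, and the blackboard determines the answer. The total is at most $2p\lceil\log_2(n+1)\rceil+p=O(\log n)$ bits. This completes the proof of Theorem~\ref{thm:general}.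

\begin{thebibliography}{9}

\bibitem{column}
The Computational Complexity Column,
\texttt{https://www.uni-ulm.de/\allowbreak fileadmin/\allowbreak website\_uni\_ulm/\allowbreak iui.inst.190/\allowbreak Mitarbeiter/\allowbreak toran/\allowbreak beatcs/\allowbreak column88.pdf}

\bibitem{HS}
Hindman and Strauss, \emph{Algebra in the Stone--\v{C}ech Compactification}.

\end{thebibliography}
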